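\title{The correlation function of a queue with fractional Brownian input}

\begin{abstract}
Let $Q$ be the stationary workload process of a queue whose net input is a fractional Brownian motion with Hurst parameter $H\in(0,1)$ and drift $-1$, and let $r(t)$ be the correlation of $Q_0$ and $Q_t$. We prove that $r(t)/t^{2H-2}$ converges to $H(2H-1)\big(\frac{H}{1-H}\big)^2(\mathbb{E}Q_0)^2/\operatorname{Var}Q_0$ as $t\to\infty$. For $H>\frac12$ the limit is positive, which proves a conjecture of Mandjes, Norros and Glynn, and the workload is long-range dependent exactly in this case. The proof rests on an exact formula that expresses the covariance of two Gaussian suprema through their maximizers. A second argument, by Wiener chaos expansion, gives an asymptotic expansion of the covariance in powers of $t^{2H-2}$.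
\end{abstract}

\section{The workload process and its correlation function}\label{sec:intro}

Fix $H\in(0,1)$. A two-sided \emph{fractional Brownian motion} with Hurst parameter $H$ is a centered Gaussian process $(B(t))_{t\in\mathbb{R}}$ with continuous paths, $B(0)=0$ and $\mathbb{E}(B(t)-B(s))^2=|t-s|^{2H}$. Its increments are stationary, and it is self-similar: for $\lambda>0$ the processes $(B(\lambda t))_t$ and $(\lambda^HB(t))_t$ have the same law. The case $H=\frac12$ is Brownian motion.

Think of a server that removes work at a rate exceeding the mean arrival rate by $1$, and let $B$ describe the fluctuations of the arriving work. The net input is $X_t=B(t)-t$, a normal variable with mean $-t$ and variance $|t|^{2H}$. The amount of work in the system, started from $Q_0=x\ge0$, is the reflection of $X$ at $0$: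
\[
Q_t=X_t+\max\{x,L_t\},\qquad L_t=\sup_{0\le s\le t}(-X_s),\qquad t\ge0 .
\]
The \emph{stationary workload process} is $Q_t=\sup_{s\le t}(X_t-X_s)$, $t\in\mathbb{R}$. Splitting the supremum at $s=0$ shows that it satisfies the reflection equation with $x=Q_0$. With $s=t-u$ it becomes
\begin{equation}\label{eq:Q}
Q_t=\sup_{u\ge0}\big(Z_t(u)-u\big),\qquad Z_t(u)=B(t)-B(t-u).
\end{equation}
Each $Z_t$ is a fractional Brownian motion on $[0,\infty)$, the input seen backward from time $t$, and $Q$ is stationary because the increments of $B$ are. We study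
\[
r(t)=\frac{\operatorname{Cov}(Q_0,Q_t)}{\operatorname{Var}Q_0}.
\]
By stationarity $r$ is even, so we take $t\ge0$. We call the workload \emph{long-range dependent} if $\int_0^\infty|r(t)|\,dt=\infty$.

The memory of the input is explicit. By polarization, the covariance of the input in the windows $[-u,0]$ and $[t-v,t]$ is
\begin{equation}\label{eq:K}
K_t(u,v)=\operatorname{Cov}\big(Z_0(u),Z_t(v)\big)=\tfrac12\big((t+u)^{2H}+|t-v|^{2H}-t^{2H}-|t-v+u|^{2H}\big).
\end{equation}
For $0\le v<t$ this function is smooth, it vanishes when $u=0$ or $v=0$, and its mixed derivative is $\partial_u\partial_vK_t=H(2H-1)(t+u-v)^{2H-2}$. Hence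
\begin{equation}\label{eq:Kint}
K_t(u,v)=H(2H-1)\int_0^u\!\!\int_0^v(t+x-y)^{2H-2}\,dy\,dx\qquad(0\le v<t).
\end{equation}
Put $\kappa_t=H(2H-1)t^{2H-2}$. For fixed $u,v$ and $H\ne\frac12$, \eqref{eq:Kint} gives $K_t(u,v)/\kappa_t\to uv$. In particular $\operatorname{Cov}(X_{t+\varepsilon}-X_t,X_\varepsilon-X_0)=K_t(\varepsilon,\varepsilon)$ behaves like $\varepsilon^2\kappa_t$, which is positive and not summable when $H>\frac12$.

Does the workload inherit this rate? Two things could go wrong. First, $Q_t$ is a nonlinear function of the input, and a nonlinear function can cancel the leading order: if $\xi,\eta$ are standard normal with correlation $\rho$, then $\operatorname{Cov}(\xi^2,\eta^2)=2\rho^2$. Second, the supremum in \eqref{eq:Q} runs over windows of unbounded length, so $Q_0$ and $Q_t$ depend on a common part of the input, and this could slow the decay. Mandjes, Norros and Glynn conjectured that for $H\in(\frac12,1)$ the ratio $r(t)/t^{2H-2}$ tends to a constant in $(0,\infty)$,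 so that the workload is long-range dependent; the problem is posed in \cite{problem}. We prove the conjecture and identify the constant. Put
\[
p=2-2H,\qquad \gamma=\frac{H}{1-H},\qquad(\gamma)_k=\gamma(\gamma+1)\cdots(\gamma+k-1).
\]
The letters $C,c$ denote positive constants that depend only on $H$ and on a fixed order, and may change from line to line; $\|\cdot\|$ is the norm of $L^2(\mathbb{P})$.

\begin{theorem}\label{thm:limit}
Let $H\in(0,1)$. Then $0<\mathbb{E}Q_0<\infty$, $0<\operatorname{Var}Q_0<\infty$, and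
\[
\lim_{t\to\infty}t^{2-2H}\operatorname{Cov}(Q_0,Q_t)=H(2H-1)\Big(\frac{H}{1-H}\Big)^2(\mathbb{E}Q_0)^2 ,
\]
that is,
\[
\lim_{t\to\infty}\frac{r(t)}{t^{2H-2}}=C_H:=H(2H-1)\Big(\frac{H}{1-H}\Big)^2\frac{(\mathbb{E}Q_0)^2}{\operatorname{Var}Q_0}.
\]
Moreover:
\begin{enumerate}
\item[(a)] if $H>\frac12$, then $C_H\in(0,\infty)$, $\int_0^\infty r(t)\,dt=\infty$, and $r(t)>0$ for all $t$;
\item[(b)] if $H<\frac12$, then $C_H<0$, so $r$ is eventually negative, and $\int_0^\infty|r(t)|\,dt<\infty$;
\item[(c)] if $H=\frac12$, then $0\le r(t)\le Ce^{-ct}$.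
\end{enumerate}
Thus the conjecture holds, and the workload is long-range dependent if and only if $H>\frac12$.
\end{theorem}

\begin{theorem}\label{thm:expansion}
For every $H\in(0,1)$ and $n\ge1$, as $t\to\infty$,
\[
\operatorname{Cov}(Q_0,Q_t)=(\mathbb{E}Q_0)^2\sum_{k=1}^n\frac{((\gamma)_k)^2}{k!}\,\kappa_t^k+O\big(t^{-(n+1)(2-2H)}\big)+O\big(t^{2H-4}\big).
\]
In particular, for $H\ne\frac12$,
\[
r(t)=C_H\,t^{2H-2}\Big(1+\frac{H(2H-1)}{2(1-H)^2}\,t^{2H-2}+o\big(t^{2H-2}\big)\Big),
\]
so the relative error in $r(t)\sim C_Ht^{2H-2}$ is of exact order $t^{2H-2}$.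
\end{theorem}

The constant in Theorem~\ref{thm:limit} has a simple meaning. The supremum in \eqref{eq:Q} is attained at a unique point $\tau_t$ (Lemma~\ref{lem:unique}). The path $X$ attains its minimum over $(-\infty,t]$ only at $t-\tau_t$, so $Q_{t-\tau_t}=0$ and $Q_s>0$ for $t-\tau_t<s\le t$: the variable $\tau_t$ is the age of the current busy period. We have $Q_t=Z_t(\tau_t)-\tau_t$, and if the window length $\tau_t$ were a deterministic number $w$, the covariance would be $K_t(w,w)\approx\kappa_tw^2$. Lemma~\ref{lem:scaling} shows that $\mathbb{E}\tau_0=\gamma\,\mathbb{E}Q_0$, so Theorem~\ref{thm:limit} says that this guess is correct with $w=\mathbb{E}\tau_0$.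

Section~\ref{sec:toy} works out a model case. Sections~\ref{sec:max}--\ref{sec:limit} prove Theorem~\ref{thm:limit} and can be read without the rest. Sections~\ref{sec:chaos}--\ref{sec:expansion} prove Theorem~\ref{thm:expansion}; they use only Lemma~\ref{lem:tails} and the scaling identity of Lemma~\ref{lem:scaling}, and the case $n=1$ is a second proof of the limit in Theorem~\ref{thm:limit}. The term of order $k$ in Theorem~\ref{thm:expansion} exceeds the error $t^{2H-4}$ exactly when $H\neq\frac12$ and $(k-1)(1-H)<1$, which always includes $k=1,2$.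

\section{A maximum over two points}\label{sec:toy}

Replace the supremum over $u\ge0$ in \eqref{eq:Q} by the maximum over $u\in\{0,1\}$. The workloads at times $0$ and $t>1$ become $F(\xi)$ and $F(\eta)$, where $F(x)=(x-1)^+$, and $\xi=Z_0(1)$, $\eta=Z_t(1)$ are standard normal with correlation $\rho=K_t(1,1)$. The maximizer at time $0$ is $\tau^\circ=\mathbf{1}\{\xi>1\}$. Let $q_\circ(b)=\mathbb{E}(\xi-b)^+$ be the mean maximum when the drift is $-b$.

The Hermite polynomials are defined by $e^{\theta x-\theta^2/2}=\sum_k\theta^k\mathrm{He}_k(x)/k!$. Comparing coefficients in $\mathbb{E}\big[e^{\theta\xi-\theta^2/2}e^{\vartheta\eta-\vartheta^2/2}\big]=e^{\rho\theta\vartheta}$ gives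
\begin{equation}\label{eq:hermite}
\mathbb{E}[\mathrm{He}_j(\xi)\,\mathrm{He}_k(\eta)]=\delta_{jk}\,k!\,\rho^k ,
\end{equation}
and the Hermite polynomials are complete in $L^2$ of the standard normal law. Write $F=\sum_ka_k\mathrm{He}_k/k!$ with $a_k=\mathbb{E}[F(\xi)\mathrm{He}_k(\xi)]$. Multiplying the normal density by $e^{\theta x-\theta^2/2}$ shifts its mean to $\theta$, so
\[
\sum_k\frac{\theta^k}{k!}a_k=\mathbb{E}\big[F(\xi)e^{\theta\xi-\theta^2/2}\big]=\mathbb{E}F(\xi+\theta)=q_\circ(1-\theta),\qquad a_k=(-1)^kq_\circ^{(k)}(1).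
\]
By \eqref{eq:hermite}, $\operatorname{Cov}(F(\xi),F(\eta))=\sum_{k\ge1}\rho^ka_k^2/k!$, and the terms with $k>n$ contribute at most $|\rho|^{n+1}\operatorname{Var}F(\xi)$. In the Taylor expansion of
\[
\rho=\tfrac12t^{2H}\big((1+t^{-1})^{2H}+(1-t^{-1})^{2H}-2\big)
\]
the odd powers of $t^{-1}$ cancel, so $\rho=\kappa_t+O(t^{2H-4})$. Therefore
\begin{equation}\label{eq:toy}
\operatorname{Cov}(F(\xi),F(\eta))=\sum_{k=1}^n\frac{q_\circ^{(k)}(1)^2}{k!}\,\kappa_t^k+O\big(t^{-(n+1)p}\big)+O\big(t^{2H-4}\big).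
\end{equation}
This has the form of Theorem~\ref{thm:expansion}, and three features of the general case are visible. The coefficients are derivatives of the mean maximum with respect to the drift. The first one is $a_1=-q_\circ'(1)=\mathbb{P}(\xi>1)=\mathbb{E}\tau^\circ$, the mean maximizer, which is not zero. And the correction of order $t^{2H-3}$ is absent because the same functional is applied at both times.

The series can be summed in a way that avoids Hermite coefficients. Since $\mathbb{P}(\xi+\theta>1)=\frac{d}{d\theta}q_\circ(1-\theta)$, the $k$th coefficient of $\mathbf{1}\{x>1\}=F'(x)$ is $a_{k+1}$. If $\eta^\alpha$ is standard normal and has correlation $\alpha\rho$ with $\xi$, then \eqref{eq:hermite} gives $\mathbb{P}(\xi>1,\eta^\alpha>1)=\sum_{k\ge0}(\alpha\rho)^ka_{k+1}^2/k!$, and integration over $\alpha$ yields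
\begin{equation}\label{eq:toyint}
\operatorname{Cov}(F(\xi),F(\eta))=\int_0^1\rho\,\mathbb{P}(\xi>1,\eta^\alpha>1)\,d\alpha .
\end{equation}
On $\{0,1\}^2$ we have $K_t(u,v)=\rho uv$, so the integrand is the expectation of $K_t$ evaluated at the two maximizers $\mathbf{1}\{\xi>1\}$ and $\mathbf{1}\{\eta^\alpha>1\}$. In this form \eqref{eq:toyint} extends verbatim to the full supremum (Proposition~\ref{prop:cov}), and this is our route to Theorem~\ref{thm:limit}. The derivation of \eqref{eq:toy} is the model for Theorem~\ref{thm:expansion}. In both cases the new difficulty is that $K_t(u,v)$ is close to $\kappa_tuv$ only when $u$ and $v$ are small compared to $t$, while the maximizers are unbounded.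

\section{The maximum of fractional Brownian motion with negative drift}\label{sec:max}

Let $Z$ be a fractional Brownian motion on $[0,\infty)$ and $Q=\sup_{u\ge0}(Z(u)-u)$, which has the law of $Q_0$. We need to confine the maximizers for all drifts near $-1$ at once, so we use the last time at which $Z$ is above the line of slope $\frac12$:
\[
\zeta=\zeta(Z)=\sup\{u\ge0:Z(u)\ge u/2\},\qquad V=\sup_{u\le\zeta}|Z(u)| .
\]

\begin{lemma}\label{lem:tails}
For all $T\ge0$,
\begin{equation}\label{eq:tail}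
\mathbb{P}(\zeta\ge T)\le Ce^{-cT^p}.
\end{equation}
The variables $\zeta$ and $V$ have finite moments of all orders. For every $b\ge\frac12$, the supremum $\sup_{u\ge0}(Z(u)-bu)$ lies in $[0,V]$, it is attained, and all its maximizers lie in $[0,\zeta]$.
\end{lemma}

\begin{proof}
Let $S=\sup_{u\le1}|Z(u)|$. Fernique's theorem, applied to the Gaussian law of $Z$ on $C[0,1]$, gives $\mathbb{P}(S\ge x)\le Ce^{-cx^2}$. Let $T\ge1$. If $\zeta\ge T$, there is $u\ge T$ with $Z(u)\ge u/2$, and $u\in[2^mT,2^{m+1}T]$ for some $m\ge0$. By self-similarity $\sup_{u\le\lambda}|Z(u)|$ has the law of $\lambda^HS$, so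
\[
\mathbb{P}(\zeta\ge T)\le\sum_{m\ge0}\mathbb{P}\big((2^{m+1}T)^HS\ge2^{m-1}T\big)=\sum_{m\ge0}\mathbb{P}\big(S\ge2^{-1-H}(2^mT)^{1-H}\big)\le C\sum_{m\ge0}e^{-c2^{mp}T^p}.
\]
Since $2^{mp}T^p\ge T^p+2^{mp}-1$ for $T\ge1$, the last sum is at most $Ce^{-cT^p}$. Enlarging $C$ covers $T<1$. So $\zeta$ has all moments. On $\{m\le\zeta<m+1\}$ we have $V\le\sup_{u\le m+1}|Z(u)|$, and the Cauchy--Schwarz inequality gives
\[
\mathbb{E}V^k\le\sum_{m\ge0}(m+1)^{Hk}\,(\mathbb{E}S^{2k})^{1/2}\,\mathbb{P}(\zeta\ge m)^{1/2}<\infty .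
\]
Finally, $Z(u)-bu$ vanishes at $u=0$ and is negative for $u>\zeta$, so its supremum is the maximum of a continuous function on $[0,\zeta]$, where $Z(u)-bu\le V$.
\end{proof}

The condition $H<1$ enters here as $p>0$: the drift $u$ outgrows the fluctuation $u^H$. For $H=1$ one would have $Z(u)=u\xi$ with $\xi$ standard normal, and $Q=\infty$ on $\{\xi>1\}$.

\begin{lemma}\label{lem:unique}
\emph{(a)} $0<\mathbb{E}Q<\infty$ and $0<\operatorname{Var}Q<\infty$. \emph{(b)} $Q>0$ almost surely. \emph{(c)} Almost surely $Z(u)-u$ has a unique maximizer $\tau=\tau(Z)$, and $0<\tau\le\zeta$.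
\end{lemma}

\begin{proof}
(a) We have $0\le Q\le V\in L^2$, and $\mathbb{P}(Q>x)\ge\mathbb{P}(Z(1)>1+x)>0$ for every $x$. So $Q$ is finite but not bounded, hence not constant, and $\mathbb{E}Q>0$.

(b) Values of $Z$ at widely separated small scales are almost independent, and each has probability close to $\frac12$ of exceeding the drift. Indeed, the correlation of $Z(1)$ and $Z(\delta)$ is $\frac12\big(\delta^{2H}+1-(1-\delta)^{2H}\big)\delta^{-H}=O(\delta^H+\delta^{1-H})$ as $\delta\downarrow0$, and by self-similarity the correlation of $Z(\varepsilon^i)$ and $Z(\varepsilon^j)$ is this quantity with $\delta=\varepsilon^{|i-j|}$. Hence $(\varepsilon^{-iH}Z(\varepsilon^i))_{1\le i\le L}$ converges in law to $L$ independent standard normals as $\varepsilon\downarrow0$, and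
\[
\mathbb{P}(Q=0)\le\lim_{\varepsilon\downarrow0}\mathbb{P}\big(\varepsilon^{-iH}Z(\varepsilon^i)\le\varepsilon^{i(1-H)}\text{ for }1\le i\le L\big)=2^{-L}\quad\text{for every }L .
\]

(c) If there are two maximizers, they lie in compact intervals $I,J\subset[0,\infty)$ with rational endpoints and $\max I<\min J$, and then $M_I=M_J$, where $M_I=\sup_{u\in I}(Z(u)-u)$. It suffices to show $\mathbb{P}(M_I=M_J)=0$ for fixed $I,J$. We isolate one Gaussian direction that pushes $J$ up faster than $I$. Take $T>\max J$, $\xi=T^{-H}Z(T)$ and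
\[
h(u)=\operatorname{Cov}(Z(u),\xi)=\tfrac12T^{-H}\big(u^{2H}+T^{2H}-(T-u)^{2H}\big),
\]
which is strictly increasing on $[0,T]$. The process $R=Z-h\xi$ on $[0,T]$ is Gaussian and uncorrelated with $\xi$, hence independent of $\xi$. For a fixed path $R$, raising $\xi$ by $\delta>0$ raises $M_J$ by at least $\delta\min_Jh$ and $M_I$ by at most $\delta\max_Ih<\delta\min_Jh$. So $M_J-M_I$ is strictly increasing in $\xi$ and vanishes for at most one value of $\xi$. Since $\xi$ has a density, Fubini's theorem gives $\mathbb{P}(M_I=M_J)=0$. The bound $\tau\le\zeta$ is in Lemma~\ref{lem:tails}, and $\tau>0$ because the value at $u=0$ is $0<Q$.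
\end{proof}

We define $\tau$ as the smallest maximizer; it is a measurable function of the path, since $\tau\le x$ if and only if the supremum over $[0,x]$ equals $Q$. For $b>0$ let $q(b)=\mathbb{E}\sup_{u\ge0}(Z(u)-bu)$, so that $q(1)=\mathbb{E}Q_0$. In the model case the coefficients were derivatives of $q_\circ$. Here self-similarity computes them all.

\begin{lemma}\label{lem:scaling}
For $b>0$ we have $q(b)=b^{-\gamma}q(1)$. Consequently $(-1)^kq^{(k)}(1)=(\gamma)_k\,\mathbb{E}Q_0$ for $k\ge1$, and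
\begin{equation}\label{eq:meantau}
\mathbb{E}\tau=-q'(1)=\gamma\,\mathbb{E}Q_0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\lambda=b^{-1/(1-H)}$, so that $b\lambda=\lambda^H=b^{-\gamma}$. With $u=\lambda s$, the process $Z(\lambda s)-b\lambda s$ has the law of $\lambda^H(Z(s)-s)$, which gives the formula for $q$ and its derivatives. Evaluating at $u=\tau$ gives $\sup_u(Z(u)-(1+\delta)u)\ge Q-\delta\tau$, so $q(1)-q(1+\delta)\le\delta\,\mathbb{E}\tau$ for $|\delta|<1$. Divide by $\delta$ and let $\delta\to0$: from $\delta>0$ we get $-q'(1)\le\mathbb{E}\tau$, and from $\delta<0$ we get $-q'(1)\ge\mathbb{E}\tau$.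
\end{proof}

\section{The covariance of two suprema}\label{sec:cov}

To compute $\operatorname{Cov}(Q_0,Q_t)$ we interpolate between the pair $(Z_0,Z_t)$ and a pair with the same marginals and independent components, and integrate the derivative along the way. The derivative involves the gradients of the two functionals, and the gradient of a maximum is the indicator of the maximizer. This is why Lemma~\ref{lem:unique}(c) is needed.

Let $\tilde B$ be an independent copy of $B$. For $\alpha\in[0,1]$ put $B^\alpha=\alpha B+\sqrt{1-\alpha^2}\,\tilde B$, again a fractional Brownian motion, and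
\[
Z_t^\alpha(u)=B^\alpha(t)-B^\alpha(t-u),\qquad\tau_0=\tau(Z_0),\qquad\tau_t^\alpha=\tau(Z_t^\alpha).
\]
Then $Z_t^\alpha$ has the law of $Z$ and $\operatorname{Cov}(Z_0(u),Z_t^\alpha(v))=\alpha K_t(u,v)$. The function $K_t$ is continuous, and $|K_t(u,v)|\le u^Hv^H$ by the Cauchy--Schwarz inequality.

\begin{proposition}\label{prop:cov}
For every $t\ge0$,
\begin{equation}\label{eq:cov}
\operatorname{Cov}(Q_0,Q_t)=\int_0^1\mathbb{E}\big[K_t(\tau_0,\tau_t^\alpha)\big]\,d\alpha ,
\end{equation}
and $t\mapsto\operatorname{Cov}(Q_0,Q_t)$ is continuous.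
\end{proposition}

We begin with smooth functions of finitely many variables. Recall Gaussian integration by parts: if $(W,Y_1,\dots,Y_m)$ is a centered Gaussian vector, possibly degenerate, and $\Psi$ is $C^1$ with gradient of polynomial growth, then $\mathbb{E}[W\Psi(Y)]=\sum_i\operatorname{Cov}(W,Y_i)\,\mathbb{E}\,\partial_i\Psi(Y)$.

\begin{lemma}\label{lem:smooth}
Let $(Y,Y')$ be a centered Gaussian vector, $\tilde Y'$ a copy of $Y'$ independent of $(Y,Y')$, and $Y'^\alpha=\alpha Y'+\sqrt{1-\alpha^2}\,\tilde Y'$. If $f,g$ are $C^\infty$ and all their derivatives of order at least $1$ are bounded, then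
\begin{equation}\label{eq:smooth}
\operatorname{Cov}\big(f(Y),g(Y')\big)=\int_0^1\sum_{i,j}\operatorname{Cov}(Y_i,Y'_j)\,\mathbb{E}\big[\partial_if(Y)\,\partial_jg(Y'^\alpha)\big]\,d\alpha .
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi(\alpha)=\mathbb{E}[f(Y)g(Y'^\alpha)]$. Since $f$ and $g$ grow at most linearly, $\varphi$ is continuous on $[0,1]$, and $\varphi(1)-\varphi(0)=\operatorname{Cov}(f(Y),g(Y'))$. For $\alpha\in(0,1)$ we may differentiate under the expectation:
\[
\varphi'(\alpha)=\sum_j\mathbb{E}\big[W_j\,f(Y)\,\partial_jg(Y'^\alpha)\big],\qquad W_j=Y'_j-\frac{\alpha}{\sqrt{1-\alpha^2}}\,\tilde Y'_j .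
\]
Apply integration by parts to $W_j$ and the vector $(Y,Y'^\alpha)$. We have $\operatorname{Cov}(W_j,Y'^\alpha_k)=(\alpha-\alpha)\operatorname{Cov}(Y'_j,Y'_k)=0$, so no second derivative of $g$ appears, and $\operatorname{Cov}(W_j,Y_i)=\operatorname{Cov}(Y_i,Y'_j)$. Thus $\varphi'(\alpha)$ is the integrand in \eqref{eq:smooth}. It is bounded and continuous, so $\varphi(1)-\varphi(0)=\int_0^1\varphi'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cov}]
\emph{Maxima over a grid.} Let $\Lambda_n=\{j2^{-n}:0\le j\le n2^n\}$, $Y=(Z_0(u))_{u\in\Lambda_n}$, $Y'=(Z_t(u))_{u\in\Lambda_n}$, so that we may take $Y'^\alpha=(Z_t^\alpha(u))_{u\in\Lambda_n}$. Let $f(x)=\max_{u\in\Lambda_n}(x_u-u)$, and let $f_\varepsilon$ be the convolution of $f$ with a smooth probability density supported in the ball of radius $\varepsilon$. Since $|f(x)-f(y)|\le\max_u|x_u-y_u|$, we have $|f_\varepsilon-f|\le\varepsilon$ and $|\partial_uf_\varepsilon|\le1$, and the higher derivatives of $f_\varepsilon$ are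 bounded. If the maximum defining $f(x)$ is attained at a single index $u^*$, then $f(y)=y_{u^*}-u^*$ for $y$ near $x$, so $\partial_uf_\varepsilon(x)=\mathbf{1}\{u=u^*\}$ for small $\varepsilon$. Ties have probability $0$ for $Y$ and for each $Y'^\alpha$, because $Z(u)-Z(u')$ is a nondegenerate normal variable for $u\ne u'$. Apply \eqref{eq:smooth} with $f_\varepsilon$ in both places and let $\varepsilon\to0$. By dominated convergence,
\begin{equation}\label{eq:grid}
\operatorname{Cov}(Q_0^n,Q_t^n)=\int_0^1\mathbb{E}\big[K_t(u_n,v_n^\alpha)\big]\,d\alpha ,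
\end{equation}
where $Q_s^n=\max_{u\in\Lambda_n}(Z_s(u)-u)$ and $u_n,v_n^\alpha$ are the grid maximizers for $Z_0$ and $Z_t^\alpha$.

\emph{Refining the grid.} The sets $\Lambda_n$ increase, contain $0$, and have dense union in $[0,\infty)$. So $0\le Q_s^n\uparrow Q_s\in L^2$, the norm $\|Q_s-Q_s^n\|$ does not depend on $s$ and tends to $0$, and the left side of \eqref{eq:grid} converges to $\operatorname{Cov}(Q_0,Q_t)$ uniformly in $t$. It is continuous in $t$, because $|Q^n_t-Q^n_s|\le\sum_{u\in\Lambda_n}|Z_t(u)-Z_s(u)|$ and $\|Z_t(u)-Z_s(u)\|\le2|t-s|^H$. This proves the continuity claim. For the right side, $Z_0(u_n)-u_n=Q_0^n\ge0$ gives $u_n\le\zeta(Z_0)$. Since $Z_0(u_n)-u_n\to Q_0$, every limit point of the bounded sequence $(u_n)$ is a maximizer, and uniqueness gives $u_n\to\tau_0$ almost surely. The same argument applied to $Z_t^\alpha$ gives $v_n^\alpha\le\zeta(Z_t^\alpha)$ and $v_n^\alpha\to\tau_t^\alpha$ almost surely, for each $\alpha$. Finally $|K_t(u_n,v_n^\alpha)|\le\zeta(Z_0)^H\zeta(Z_t^\alpha)^H$,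 whose expectation is at most $\mathbb{E}\zeta^{2H}$ for all $\alpha$. Dominated convergence, first in the expectation and then in the integral over $\alpha$, gives \eqref{eq:cov}.
\end{proof}

\section{The leading order and the sign of the covariance}\label{sec:limit}

Formula \eqref{eq:cov} reduces the limit in Theorem~\ref{thm:limit} to two statements: $K_t(\tau_0,\tau_t^\alpha)$ may be replaced by $\kappa_t\tau_0\tau_t^\alpha$, and the two maximizers decorrelate.

\begin{lemma}\label{lem:replace}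
For all $t\ge1$ and $\alpha\in[0,1]$,
\[
\big|t^p\,\mathbb{E}K_t(\tau_0,\tau_t^\alpha)-H(2H-1)\,\mathbb{E}[\tau_0\tau_t^\alpha]\big|\le C/t .
\]
\end{lemma}

\begin{proof}
Let $v\le t/2$ and $u\ge0$. On the domain of integration in \eqref{eq:Kint}, $z=(t+x-y)/t$ satisfies $z\ge\frac12$ and $|z-1|\le(u+v)/t$. The derivative of $z^{2H-2}$ is bounded on $[\frac12,\infty)$, so $|z^{2H-2}-1|\le C(u+v)/t$ and
\[
\big|t^pK_t(u,v)-H(2H-1)uv\big|\le Cuv(u+v)/t .
\]
Both $\tau_0$ and $\tau_t^\alpha$ have the law of $\tau$. By H\"older's inequality the event $\{\tau_t^\alpha\le t/2\}$ contributes at most $2C\,\mathbb{E}\tau^3/t$. On the complement, where the windows may overlap and \eqref{eq:Kint} is not available, use $|K_t(u,v)|\le u^Hv^H$ and the Cauchy--Schwarz inequality. The contribution is at most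
\[
\big(t^p(\mathbb{E}\tau^{4H})^{1/2}+(\mathbb{E}\tau^4)^{1/2}\big)\,\mathbb{P}(\tau>t/2)^{1/2}\le C(t^p+1)e^{-ct^p}\le C/t
\]
by $\tau\le\zeta$ and \eqref{eq:tail}.
\end{proof}

\begin{lemma}\label{lem:indep}
For every $\alpha\in[0,1]$, $\mathbb{E}[\tau_0\tau_t^\alpha]\to(\mathbb{E}\tau)^2$ as $t\to\infty$.
\end{lemma}

\begin{proof}
Weak convergence cannot be applied to $\tau$ directly, since it depends on the whole path, so we approximate it. Bounded continuous functions of finitely many coordinates $Z(u_1),\dots,Z(u_m)$ are dense in $L^2(\sigma(Z))$: by martingale convergence one reduces to functions of finitely many coordinates, and bounded continuous functions are dense in $L^2$ of a probability measure on $\mathbb{R}^m$. Given $\varepsilon>0$, choose such a function $g(Z)$ with $\|\tau(Z)-g(Z)\|\le\varepsilon$. As $Z_0$ and $Z_t^\alpha$ have the law of $Z$, the same $g$ works for both and for all $t$, so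
\[
\big|\mathbb{E}[\tau_0\tau_t^\alpha]-\mathbb{E}[g(Z_0)g(Z_t^\alpha)]\big|\le\varepsilon(2\|\tau\|+\varepsilon),\qquad\big|(\mathbb{E}\tau)^2-(\mathbb{E}g(Z))^2\big|\le\varepsilon(2\|\tau\|+\varepsilon).
\]
The vectors $(Z_0(u_i))_i$ and $(Z_t^\alpha(u_j))_j$ are jointly Gaussian, their marginal laws do not depend on $t$, and their cross-covariances $\alpha K_t(u_i,u_j)$ tend to $0$ by \eqref{eq:Kint} and $H<1$. So the pair converges in law to a pair of independent vectors, and $\mathbb{E}[g(Z_0)g(Z_t^\alpha)]\to(\mathbb{E}g(Z))^2$. Let $\varepsilon\to0$.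
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
The statements on $\mathbb{E}Q_0$ and $\operatorname{Var}Q_0$ are Lemma~\ref{lem:unique}(a). By \eqref{eq:cov} and Lemma~\ref{lem:replace},
\[
t^p\operatorname{Cov}(Q_0,Q_t)=H(2H-1)\int_0^1\mathbb{E}[\tau_0\tau_t^\alpha]\,d\alpha+O(1/t).
\]
The integrand is bounded by $\mathbb{E}\tau^2$, so Lemma~\ref{lem:indep} and dominated convergence show that the integral tends to $(\mathbb{E}\tau)^2$, which is $\gamma^2(\mathbb{E}Q_0)^2$ by \eqref{eq:meantau}. Dividing by $\operatorname{Var}Q_0$ gives $r(t)/t^{2H-2}\to C_H$, and $C_H$ has the sign of $2H-1$. The integrals below make sense because $r$ is continuous.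

(a) Let $H>\frac12$. By \eqref{eq:K}, $K_t(u,v)=\frac12(\psi_u(t)-\psi_u(t-v))$ with $\psi_u(s)=|s+u|^{2H}-|s|^{2H}$. The function $|s|^{2H}$ is $C^1$ with strictly increasing derivative, so $\psi_u'>0$ for $u>0$, and $K_t(u,v)>0$ for all $u,v>0$. Since $\tau_0,\tau_t^\alpha>0$ almost surely by Lemma~\ref{lem:unique}, formula \eqref{eq:cov} gives $r(t)>0$. Since $C_H>0$ and $2H-2>-1$, we get $\int_0^\infty r=\infty$.

(b) Let $H<\frac12$. Then $C_H<0$, so $r(t)<0$ and $|r(t)|\le Ct^{2H-2}$ for large $t$. As $2H-2<-1$ and $|r|\le1$, the function $r$ is integrable.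

(c) Let $H=\frac12$. The increments are independent, so $K_t(u,v)$ is the length of $[-u,0]\cap[t-v,t]$. This set is contained in $[t-v,0]$, so $0\le K_t(u,v)\le(v-t)^+$. By \eqref{eq:cov} and \eqref{eq:tail} with $p=1$,
\[
0\le\operatorname{Cov}(Q_0,Q_t)\le\mathbb{E}(\tau-t)^+=\int_t^\infty\mathbb{P}(\tau>s)\,ds\le Ce^{-ct}.\qedhere
\]
\end{proof}

The value of $H$ relative to $\frac12$ was used only for the sign of $K_t$ and for the integrability of $t^{2H-2}$.

\section{Wiener chaos and the cross-covariance form}\label{sec:chaos}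

Lemma~\ref{lem:indep} gives no rate, so the previous argument stops at the leading order. For Theorem~\ref{thm:expansion} we return to the series of Section~\ref{sec:toy}. The single normal variable is replaced by a Hilbert space of normal variables, and the correlation $\rho$ by a bilinear form.

Let $\mathcal{G}_T$ be the closed linear span in $L^2$ of $\{Z(u):0\le u\le T\}$, and $\mathcal{G}$ the closure of $\bigcup_T\mathcal{G}_T$. All elements of $\mathcal{G}$ are centered and jointly Gaussian. Let $\mathcal{G}^{\otimes k}$ be the Hilbert tensor power, with $\langle\xi_1\otimes\dots\otimes\xi_k,\eta_1\otimes\dots\otimes\eta_k\rangle=\prod_i\mathbb{E}[\xi_i\eta_i]$, and $\mathcal{G}^{\odot k}$ the subspace of symmetric tensors, which is the closed span of the powers $\xi^{\otimes k}$. For a centered normal variable $\xi$ the \emph{Wick powers} are ${:}\xi^k{:}=\|\xi\|^k\mathrm{He}_k(\xi/\|\xi\|)$, and $0$ if $\xi=0$, $k\ge1$. By the definition of $\mathrm{He}_k$ and \eqref{eq:hermite},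 for jointly Gaussian centered $\xi,\eta$,
\begin{equation}\label{eq:wick}
e^{\theta\xi-\theta^2\|\xi\|^2/2}=\sum_{k\ge0}\frac{\theta^k}{k!}\,{:}\xi^k{:}\,,\qquad\mathbb{E}\big[{:}\xi^j{:}\;{:}\eta^k{:}\big]=\delta_{jk}\,k!\,(\mathbb{E}\xi\eta)^k ,
\end{equation}
and the series converges in $L^2$ for every real $\theta$. By the second identity, $I_k(\xi^{\otimes k})={:}\xi^k{:}/\sqrt{k!}$ extends to a linear isometry $I_k:\mathcal{G}^{\odot k}\to L^2$, and the ranges of the $I_k$ are orthogonal. The Wiener chaos decomposition states that every $F\in L^2(\sigma(Z(u):u\le T))$ can be written uniquely as $F=\mathbb{E}F+\sum_{k\ge1}I_k(f_k)$ with $f_k\in\mathcal{G}_T^{\odot k}$, and $\sum_{k\ge1}\|f_k\|^2=\operatorname{Var}F$. We call $f_k$ the \emph{kernels} of $F$.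

If $A_1,\dots,A_k$ are bounded bilinear forms on a product $\mathcal{G}'\times\mathcal{G}''$ of Hilbert spaces, there is a unique bounded form $A_1\otimes\dots\otimes A_k$ on $\mathcal{G}'^{\otimes k}\times\mathcal{G}''^{\otimes k}$ whose value on a pair of elementary tensors is $\prod_iA_i(\xi_i,\eta_i)$, and its norm is at most $\prod_i\|A_i\|$. This is the corresponding fact for operators, since $A_i(\xi,\eta)=\langle\xi,T_i\eta\rangle$ with $\|T_i\|=\|A_i\|$. Restricting to closed subspaces commutes with taking tensor products.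

For $s\in\mathbb{R}$ the substitution $\iota_s:F(Z)\mapsto F(Z_s)$ is a linear isometry on $L^2(\sigma(Z))$, because $Z_s$ has the law of $Z$. Define
\[
A_t(\xi,\eta)=\mathbb{E}[\iota_0\xi\;\iota_t\eta],\qquad\xi,\eta\in\mathcal{G}.
\]
Then $A_t(Z(u),Z(v))=K_t(u,v)$ and $\|A_t\|\le1$.

\begin{lemma}\label{lem:chaoscov}
If $F,F'\in L^2(\sigma(Z(u):u\le T))$ have kernels $f_k,f'_k$, then
\[
\operatorname{Cov}\big(F(Z_0),F'(Z_t)\big)=\sum_{k\ge1}A_t^{\otimes k}(f_k,f'_k).
\]
\end{lemma}

\begin{proof}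
Substitution commutes with polynomials and preserves norms, so $\iota_s({:}\xi^k{:})={:}(\iota_s\xi)^k{:}$. By \eqref{eq:wick}, the identity $\mathbb{E}[\iota_0I_j(f)\,\iota_tI_k(f')]=\delta_{jk}A_t^{\otimes k}(f,f')$ holds for $f=\xi^{\otimes j}$, $f'=\eta^{\otimes k}$. Both sides are bounded bilinear forms in $(f,f')$, so it holds for all symmetric $f,f'$. Sum over $j$ and $k$.
\end{proof}

In the model case the tail of the series was small because $\rho$ was small. Here $\|A_t\|=1$ for all $t$, since $A_t(Z(1),Z(t+1)-Z(t))=\mathbb{E}B(-1)^2=1$. Only the restrictions of $A_t$ to $\mathcal{G}_S\times\mathcal{G}_T$ with $S,T$ much smaller than $t$ are small. We write $\|A\|_{S,T}$ for the norm of such a restriction and estimate it next.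

\section{Forms with smooth kernels}\label{sec:forms}

A pointwise bound on $K_t(u,v)$ does not control $\|A_t\|_{S,T}$, because the unit ball of $\mathcal{G}_T$ contains arbitrary normalized combinations of the $Z(u)$, such as $h^{-H}(Z(u+h)-Z(u))$ with $h$ small. What helps is the smoothness of $K_t$. The first lemma says that a $C^2$ function is a covariance function $u\mapsto\mathbb{E}[\xi Z(u)]$, with a bound on $\|\xi\|$.

\begin{lemma}\label{lem:rkhs}
If $\phi\in C^2[0,T]$ and $\phi(0)=0$, there is a unique $\xi_\phi\in\mathcal{G}_T$ with $\mathbb{E}[\xi_\phi Z(u)]=\phi(u)$ for $0\le u\le T$, and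
\[
\|\xi_\phi\|\le C\,T^{1-H}\big(\sup|\phi'|+T\sup|\phi''|\big).
\]
\end{lemma}

\begin{proof}
Uniqueness holds because the $Z(u)$ span a dense subspace of $\mathcal{G}_T$. The process $Z'(s)=T^{-H}Z(Ts)$, $0\le s\le1$, is a fractional Brownian motion with the same span, and the condition reads $\mathbb{E}[\xi_\phi Z'(s)]=T^{-H}\phi(Ts)$. The first two derivatives of the right side are bounded by $T^{1-H}\sup|\phi'|$ and $T^{2-H}\sup|\phi''|$, so it suffices to treat $T=1$. Let $\mu=\sup|\phi'|+\sup|\phi''|$.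

We compute norms in $\mathcal{G}_1$ spectrally. Let $\omega_H^{-1}=\int_{\mathbb{R}}|e^{i\lambda}-1|^2|\lambda|^{-1-2H}d\lambda$, which is finite for $0<H<1$. A change of variable gives $\omega_H\int|e^{iu\lambda}-e^{iv\lambda}|^2|\lambda|^{-1-2H}d\lambda=|u-v|^{2H}$. The identity $2\operatorname{Re}(a\bar a')=|a|^2+|a'|^2-|a-a'|^2$ with $a=e^{iu\lambda}-1$, $a'=e^{iv\lambda}-1$ then shows that $\omega_H\int\operatorname{Re}(a\bar a')|\lambda|^{-1-2H}d\lambda=\mathbb{E}Z(u)Z(v)$. Hence, for real $\beta_j$,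
\begin{equation}\label{eq:spectral}
\Big\|\sum_j\beta_jZ(u_j)\Big\|^2=\omega_H\int_{\mathbb{R}}\Big|\sum_j\beta_j(e^{iu_j\lambda}-1)\Big|^2|\lambda|^{-1-2H}d\lambda .
\end{equation}

Extend $\phi$ to $\mathbb{R}$ by its first-order Taylor polynomials at $0$ and at $1$, and multiply by a fixed $\chi\in C_c^\infty(-1,2)$ with $\chi=1$ on $[0,1]$. The extension satisfies $|\phi|\le2\mu$ on $[-1,2]$ because $\phi(0)=0$. The product $\tilde\phi$ is $C^1$ with Lipschitz derivative, is supported in $[-1,2]$, and $|\tilde\phi|+|\tilde\phi''|\le C\mu$ almost everywhere. Its Fourier transform $\hat\phi(\lambda)=\int\tilde\phi(x)e^{-i\lambda x}dx$ satisfies $|\hat\phi|\le\|\tilde\phi\|_{L^1}$ and, after two integrations by parts, $\lambda^2|\hat\phi|\le\|\tilde\phi''\|_{L^1}$. So $|\hat\phi(\lambda)|\le C\mu/(1+\lambda^2)$, Fourier inversion holds pointwise, and $\phi(u)=\tilde\phi(u)-\tilde\phi(0)=\frac1{2\pi}\int\hat\phi(\lambda)(e^{iu\lambda}-1)\,d\lambda$ for $u\in[0,1]$. By the Cauchy--Schwarz inequality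 and \eqref{eq:spectral},
\[
\Big|\sum_j\beta_j\phi(u_j)\Big|\le\frac1{2\pi\sqrt{\omega_H}}\Big(\int|\hat\phi|^2|\lambda|^{1+2H}d\lambda\Big)^{1/2}\Big\|\sum_j\beta_jZ(u_j)\Big\|\le C\mu\Big\|\sum_j\beta_jZ(u_j)\Big\| ,
\]
where $\int|\lambda|^{1+2H}(1+\lambda^2)^{-2}d\lambda<\infty$ because $H<1$. So $\sum_j\beta_jZ(u_j)\mapsto\sum_j\beta_j\phi(u_j)$ is a well-defined linear functional of norm at most $C\mu$ on a dense subspace of $\mathcal{G}_1$, and the Riesz representation theorem gives $\xi_\phi$.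
\end{proof}

The case $\phi(u)=u$ plays a special role. Let $e_T\in\mathcal{G}_T$ be defined by $\mathbb{E}[e_TZ(u)]=u$ for $u\le T$. Then $\|e_T\|\le CT^{1-H}$, and this order is correct, since $\|e_T\|\ge\mathbb{E}[e_TZ(T)]/\|Z(T)\|=T^{1-H}$. Applying the lemma once in each variable handles bilinear forms.

\begin{lemma}\label{lem:bilinear}
Let $g$ be smooth on $[0,S]\times[0,T]$ with $|\partial_x^i\partial_y^jg|\le MS^{-i}T^{-j}$ for $i,j\in\{0,1\}$. There is a unique bounded bilinear form $A[g]$ on $\mathcal{G}_S\times\mathcal{G}_T$ with $A[g](Z(u),Z(v))=\int_0^u\int_0^vg(x,y)\,dy\,dx$, and $\|A[g]\|\le CM(ST)^{1-H}$.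
\end{lemma}

\begin{proof}
Uniqueness follows from density. For $x\in[0,S]$ let $G_x(v)=\int_0^vg(x,y)\,dy$ and $\dot G_x(v)=\int_0^v\partial_xg(x,y)\,dy$. In the variable $v$, the first two derivatives of $G_x$ are bounded by $M$ and $M/T$, and those of $\dot G_x$ by $M/S$ and $M/(ST)$. By Lemma~\ref{lem:rkhs}, $\|\xi_{G_x}\|\le CMT^{1-H}$ and $\|\xi_{\dot G_x}\|\le CMS^{-1}T^{1-H}$. For $\eta=\sum_j\beta_jZ(v_j)$ with $v_j\le T$ put $\phi_\eta(u)=\sum_j\beta_j\int_0^uG_x(v_j)\,dx$. Then $\phi_\eta\in C^2[0,S]$, $\phi_\eta(0)=0$, and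
\[
\phi_\eta'(x)=\mathbb{E}[\xi_{G_x}\eta],\qquad\phi_\eta''(x)=\mathbb{E}[\xi_{\dot G_x}\eta].
\]
So $\phi_\eta$ depends only on $\eta$, linearly, and $\sup|\phi_\eta'|+S\sup|\phi_\eta''|\le CMT^{1-H}\|\eta\|$. Lemma~\ref{lem:rkhs} on $[0,S]$ gives $\|\xi_{\phi_\eta}\|\le CM(ST)^{1-H}\|\eta\|$. Set $A[g](\xi,\eta)=\mathbb{E}[\xi\,\xi_{\phi_\eta}]$ and extend by continuity in $\eta$.
\end{proof}

On $\mathcal{G}_{t/4}\times\mathcal{G}_{t/4}$, formula \eqref{eq:Kint} says that $A_t=A[g_t]$ with $g_t(x,y)=\kappa_t(1+w)^{2H-2}$, $w=(x-y)/t\in[-\frac14,\frac14]$. We expand in $w$ far enough to see the cancellation found in the model case: $g_t=g^0+g^1+g^2$, where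
\[
g^0=\kappa_t,\qquad g^1=(2H-2)\kappa_tw,\qquad g^2=\kappa_t\varrho(w),\qquad\varrho(w)=(1+w)^{2H-2}-1-(2H-2)w .
\]
Let $A^i=A[g^i]$ on $\mathcal{G}_{t/4}\times\mathcal{G}_{t/4}$, so that $A_t=A^0+A^1+A^2$ there.

\begin{lemma}\label{lem:split}
For $0<S,T\le t/4$,
\begin{equation}\label{eq:norms}
\|A^i\|_{S,T}\le Ct^{-p}(ST)^{1-H}\Big(\frac{S+T}{t}\Big)^i\quad(i=0,1,2),\qquad\|A_t\|_{S,T}\le\min\{1,Ct^{-p}(ST)^{1-H}\}.
\end{equation}
The form $A^0$ is symmetric, $A^1$ is antisymmetric, and $A^0(\xi,\eta)=\kappa_t\,\mathbb{E}[\xi e_T]\,\mathbb{E}[\eta e_T]$ for $\xi,\eta\in\mathcal{G}_T$.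
\end{lemma}

\begin{proof}
By uniqueness, the restriction of $A^i$ to $\mathcal{G}_S\times\mathcal{G}_T$ is the form given by Lemma~\ref{lem:bilinear} for $g^i$ on $[0,S]\times[0,T]$. Let $\sigma=(S+T)/t\le\frac12$. On this rectangle $|w|\le\sigma$, $|\partial_xw|=1/t\le\sigma/S$ and $|\partial_yw|=1/t\le\sigma/T$. For $g^0$ take $M=|\kappa_t|$. For $g^1$ take $M=2|\kappa_t|\sigma$; the mixed derivative vanishes. For $g^2$, Taylor's theorem on $|w|\le\frac14$ gives $|\varrho|\le Cw^2$, $|\varrho'|\le C|w|$, $|\varrho''|\le C$, so $|g^2|$, $S|\partial_xg^2|$, $T|\partial_yg^2|$ and $ST|\partial_x\partial_yg^2|$ are all at most $M=C|\kappa_t|\sigma^2$. This gives the first bound, and the second follows by summation and $\|A_t\|\le1$. Finally $A^0(Z(u),Z(v))=\kappa_tuv$ and $A^1(Z(u),Z(v))=(H-1)\kappa_t\,uv(u-v)/t$, and the last three claims extend from these values by density.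
\end{proof}

\section{The asymptotic expansion}\label{sec:expansion}

We must localize $Q$ to bounded windows. A single truncation at length $T$ is wasteful: the truncation error $e^{-cT^p}$ forces $T^p$ to be of order $\log t$ at least, and then the bound $t^{-p}T^p$ on $\|A_t\|_{T,T}$ loses a logarithm. We therefore split the supremum into dyadic layers. The bound \eqref{eq:norms} grows polynomially with the layer, and the size of the layer decays much faster.

For $b\in\mathbb{R}$ and $j\ge0$ let $\Phi_j^b=\sup_{u\le2^j}(Z(u)-bu)$, $D_0^b=\Phi_0^b$, and $D_j^b=\Phi_j^b-\Phi_{j-1}^b$ for $j\ge1$. We omit $b$ when $b=1$; other slopes are needed only to differentiate in $b$. Let $b\in[\frac12,2]$. By Lemma~\ref{lem:tails}, $0\le\Phi_j^b\le V$, and if $\zeta\le2^{j-1}$ then $\Phi_j^b$ and $\Phi_{j-1}^b$ both equal the supremum over $[0,\infty)$. So $0\le D_j^b\le V\mathbf{1}\{\zeta>2^{j-1}\}$ for $j\ge1$, and $\|V\mathbf{1}\{\zeta>T\}\|\le(\mathbb{E}V^4)^{1/4}\mathbb{P}(\zeta>T)^{1/4}$ with \eqref{eq:tail}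 gives
\begin{equation}\label{eq:delta}
\delta_j:=\sup_{b\in[1/2,2]}\|D_j^b\|\le C\exp(-c2^{pj}),\qquad\sum_{j>N}2^{jm}\delta_j\le C_m\exp(-c2^{pN})\quad(m\ge0).
\end{equation}
For the second bound, absorb $2^{jm}$ into half of the exponential and use $2^{pj}\ge2^{pN}+2^{p(j-N)}-1$. In particular $\sum_j2^{jm}\delta_j<\infty$ for every $m$.

The main terms come from the rank-one form $A^0$, which sees only the components of the kernels along $e_T^{\otimes k}$. As in the model case, these components are derivatives in the drift.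

\begin{lemma}\label{lem:coef}
For each $k\ge1$, $\ \mathbb{E}\big[\Phi_N\,{:}e_{2^N}^k{:}\big]=(\gamma)_k\,\mathbb{E}Q_0+O\big(\exp(-c2^{pN})\big)$ as $N\to\infty$.
\end{lemma}

\begin{proof}
We use the Cameron--Martin theorem in the following form: under the probability measure with density $\exp(\theta e_T-\theta^2\|e_T\|^2/2)$, the process $(Z(u))_{u\le T}$ has the law of $(Z(u)+\theta u)_{u\le T}$. Indeed, for $\eta=\sum_j\beta_jZ(u_j)$ the Gaussian moment generating function gives
\[
\mathbb{E}\big[e^{i\eta}e^{\theta e_T-\theta^2\|e_T\|^2/2}\big]=e^{i\theta\mathbb{E}[\eta e_T]-\|\eta\|^2/2},\qquad\mathbb{E}[\eta e_T]=\sum_j\beta_ju_j .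
\]
Let $q_j(b)=\mathbb{E}\Phi_j^b$; here $\Phi_j^b\in L^2$ for all real $b$ by Fernique's theorem. Adding $\theta u$ to the path turns $\Phi_j^b$ into $\Phi_j^{b-\theta}$. So for every $T\ge2^j$, by \eqref{eq:wick},
\[
q_j(b-\theta)=\mathbb{E}\big[\Phi_j^b\,e^{\theta e_T-\theta^2\|e_T\|^2/2}\big]=\sum_{k\ge0}\frac{\theta^k}{k!}\,\mathbb{E}\big[\Phi_j^b\,{:}e_T^k{:}\big].
\]
Hence $q_j$ is smooth and $(-1)^kq_j^{(k)}(b)=\mathbb{E}[\Phi_j^b\,{:}e_T^k{:}]$ for every $T\ge2^j$. Using $T=2^j$ for both $q_j$ and $q_{j-1}$, we obtain for $b\in[\frac12,2]$, $j\ge1$ and $k\ge0$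
\[
\big|q_j^{(k)}(b)-q_{j-1}^{(k)}(b)\big|=\big|\mathbb{E}[D_j^b\,{:}e_{2^j}^k{:}]\big|\le\delta_j\sqrt{k!}\,\|e_{2^j}\|^k\le C2^{jk(1-H)}\delta_j .
\]
By \eqref{eq:delta} the derivatives of $q_N$ of every order converge uniformly on $[\frac12,2]$, and $q_N\uparrow q$ by monotone convergence. So the limits are the derivatives of $q$, and $|q_N^{(k)}(1)-q^{(k)}(1)|\le C\sum_{j>N}2^{jk(1-H)}\delta_j\le C\exp(-c2^{pN})$. Lemma~\ref{lem:scaling} gives the value of $q^{(k)}(1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:expansion}]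
Let $t\ge4$ and choose $N$ with $2^N\le t/4<2^{N+1}$, so that $\exp(-c2^{pN})\le e^{-c't^p}$ with $c'=8^{-p}c$.

\emph{Truncation.} We have $0\le Q-\Phi_N\le V\mathbf{1}\{\zeta>2^N\}$, so $\|Q-\Phi_N\|\le Ce^{-ct^p}$, and replacing $Q_0,Q_t$ by $\Phi_N(Z_0),\Phi_N(Z_t)$ changes the covariance by at most $2\|Q\|\,\|Q-\Phi_N\|$. Let $f_k$ and $d_{j,k}$ be the kernels of $\Phi_N$ and $D_j$. Then $f_k=\sum_{j\le N}d_{j,k}$, $d_{j,k}\in\mathcal{G}_{2^j}^{\odot k}$, and $\sum_{k\ge1}\|d_{j,k}\|^2\le\delta_j^2$. By Lemma~\ref{lem:chaoscov},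
\[
\operatorname{Cov}(Q_0,Q_t)=\sum_{k\ge1}A_t^{\otimes k}(f_k,f_k)+O\big(e^{-ct^p}\big).
\]

\emph{Orders $k>n$.} Let $\rho_{jl}=\|A_t\|_{2^j,2^l}$ for $j,l\le N$. Since $\rho_{jl}\le1$, we have $\rho_{jl}^k\le\rho_{jl}^{n+1}$ for $k>n$, and the Cauchy--Schwarz inequality gives $\sum_{k>n}|A_t^{\otimes k}(d_{j,k},d_{l,k})|\le\rho_{jl}^{n+1}\delta_j\delta_l$. By \eqref{eq:norms} and \eqref{eq:delta},
\[
\Big|\sum_{k>n}A_t^{\otimes k}(f_k,f_k)\Big|\le\sum_{j,l\le N}\rho_{jl}^{n+1}\delta_j\delta_l\le Ct^{-(n+1)p}\Big(\sum_j2^{j(n+1)(1-H)}\delta_j\Big)^2=O\big(t^{-(n+1)p}\big).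
\]

\emph{Orders $1\le k\le n$.} Expand $A_t^{\otimes k}=(A^0+A^1+A^2)^{\otimes k}$ into the $3^k$ forms $E=A^{i_1}\otimes\dots\otimes A^{i_k}$ and sort them by the weight $s=i_1+\dots+i_k$.

\emph{Weight $s=0$.} Here $E=(A^0)^{\otimes k}$. With $T=2^N$, Lemma~\ref{lem:split} gives $E(f,f')=\kappa_t^k\langle f,e_T^{\otimes k}\rangle\langle f',e_T^{\otimes k}\rangle$ on $\mathcal{G}_T^{\otimes k}$. Since $I_k$ is an isometry and the chaoses are orthogonal, $\langle f_k,e_T^{\otimes k}\rangle=\mathbb{E}[\Phi_NI_k(e_T^{\otimes k})]=\mathbb{E}[\Phi_N\,{:}e_T^k{:}]/\sqrt{k!}$. By Lemma~\ref{lem:coef},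
\[
E(f_k,f_k)=\frac{((\gamma)_k)^2}{k!}(\mathbb{E}Q_0)^2\kappa_t^k+O\big(e^{-ct^p}\big).
\]

\emph{Weight $s=1$.} One factor is $A^1$ and the others are $A^0$. As $A^1$ is antisymmetric and $A^0$ symmetric, $E(f,f')=-E(f',f)$ on elementary tensors, hence on all of $\mathcal{G}_{t/4}^{\otimes k}$, and $E(f_k,f_k)=0$. The norm bound alone would give only $O(t^{2H-3})$ for $k=1$; the term vanishes because the same kernel $f_k$ stands in both slots.

\emph{Weight $s\ge2$.} For $j,l\le N$ we have $(2^j+2^l)/t\le\frac12$, so \eqref{eq:norms} gives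
\[
|E(d_{j,k},d_{l,k})|\le Ct^{-kp}\,2^{(j+l)k(1-H)}\Big(\frac{2^j+2^l}{t}\Big)^2\delta_j\delta_l\le Ct^{-kp-2}\,\big(2^{j(k+2)}\delta_j\big)\big(2^{l(k+2)}\delta_l\big).
\]
Summing over $j,l$ with \eqref{eq:delta} gives $E(f_k,f_k)=O(t^{-kp-2})=O(t^{-p-2})=O(t^{2H-4})$.

Adding these contributions over $k\le n$ proves the expansion; the errors $O(e^{-ct^p})$ are absorbed.

For the last statement take $n=2$ and $H\ne\frac12$. The errors $t^{6H-6}$ and $t^{2H-4}$ are $o(t^{4H-4})$, the first because $H<1$ and the second because $H>0$. The first term divided by $\operatorname{Var}Q_0$ is $C_Ht^{2H-2}$. The ratio of the second term to the first is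
\[
\frac{\gamma^2(\gamma+1)^2\kappa_t^2/2}{\gamma^2\kappa_t}=\frac{(\gamma+1)^2}{2}\,\kappa_t=\frac{H(2H-1)}{2(1-H)^2}\,t^{2H-2},
\]
because $\gamma+1=1/(1-H)$. The coefficient is not zero, so the relative error is of exact order $t^{2H-2}$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem} \texttt{http://www.eurandom.nl/STAR/events/workshops/2009/michelmandjes.pdf}
\end{thebibliography}
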